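# A finite set whose semigroup has intermediate growth and whose group has exponential growth

## 1. Growth of a finite set, and generators of finite order

Take a finite subset $A$ of a group with $1\in A$. We can multiply elements of $A$ only, which gives the semigroup $S$ generated by $A$, or we can also use inverses, which gives the group $G$ generated by $A$. We compare how fast the two sets of products grow.

**Definition (growth functions).** Let $A^n$ be the set of all products of $n$ elements of $A$, and $A^{\pm n}$ the set of all elements $a_1^{\pm1}\cdots a_n^{\pm1}$ with $a_i\in A$. Put $\gamma_{A,S}(n)=|A^n|$ and $\gamma_{A,G}(n)=|A^{\pm n}|$.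

Clearly $\gamma_{A,S}(n)\le\gamma_{A,G}(n)$, and both functions are nondecreasing because $1\in A$. In $\mathbb Z$ (written additively) with $A=\{0,1\}$ the values are $n+1$ and $2n+1$. In the free group on $x,y$ with $A=\{1,x,y\}$, the set $A^n$ consists of the positive words of length at most $n$, so $\gamma_{A,S}(n)=2^{n+1}-1$.

**Definition (types of growth).** A function $\gamma$ has polynomial growth of degree $k$ if $\gamma(n)\le c_0n^k$ for some constant $c_0>0$ and all sufficiently large $n$. It has exponential growth if there is a real number $\theta>1$ with $\gamma(n)\ge\theta^n$ for all sufficiently large $n$. It has intermediate growth if it has neither polynomial growth of any degree nor exponential growth.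

There is a case in which the two functions are easy to compare.

**Easy case (generators of finite order).** Suppose that every element of $A$ has finite order, and let $q\ge2$ exceed all these orders. Then $\gamma_{A,G}(n)\le\gamma_{A,S}(qn)$ for all $n$. In particular, if $\gamma_{A,S}$ is not exponential, then $\gamma_{A,G}$ is not exponential.

*Proof.* If $x\in A$ has order $r<q$, then $x^{-1}=x^{r-1}$ is a product of at most $q$ elements of $A$, so $x^{-1}\in A^q$ because $1\in A$. Also $x\in A^q$. Hence $A^{\pm n}\subset A^{qn}$, which is the inequality. Now suppose $\gamma_{A,G}(n)\ge\theta^n$ for all large $n$, with $\theta>1$. For large $m$ we get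
$$\gamma_{A,S}(m)\ge\gamma_{A,S}(q\lfloor m/q\rfloor)\ge\gamma_{A,G}(\lfloor m/q\rfloor)\ge\theta^{\lfloor m/q\rfloor}\ge(\theta^{1/(2q)})^m ,$$
using $\lfloor m/q\rfloor\ge m/q-1\ge m/(2q)$ for $m\ge2q$. So $\gamma_{A,S}$ is exponential. $\square$

What changes in general? The proof replaces each inverse by a positive word of bounded length. If some $x\in A$ has infinite order, its inverse may not be a positive word at all, and $\gamma_{A,G}$ might be much larger than $\gamma_{A,S}$. One limit on this is a result of Grigorchuk: if $\gamma_{A,S}$ has polynomial growth of degree $k$, then so does $\gamma_{A,G}$. The problem treated here, posed at https://softbank.iust.ac.ir/MathBooks/American%20Mathematical%20Monthly/amm106/106/7-august-september/7.pdf, asks what happens just above polynomial growth: can $\gamma_{A,S}$ have intermediate growth while $\gamma_{A,G}$ has exponential growth? It can.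

**Theorem 1.** There is a group $G$ generated by a finite set $A=\{1,a,b,c,f\}$ such that $\gamma_{A,S}$ has intermediate growth and $\gamma_{A,G}$ has exponential growth.

The construction has free parameters, so it gives a family of examples.

**Theorem 2.** All examples constructed below satisfy $\gamma_{A,G}(n)\ge2^{\lfloor n/4\rfloor}$ for all $n$ and $\log\gamma_{A,S}(n)=o(n)$. Within this family:

1. For every function $\rho$ with $\rho(n)/n\to0$ there is an example with $\gamma_{A,S}(n)\ge2^{\rho(n)}$ for all large $n$. So intermediate growth of $S$ can be arbitrarily close to exponential; this is best possible, since subexponential growth of $S$ means $\log\gamma_{A,S}(n)=o(n)$.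
2. There are an example and a constant $\mathsf c>0$ with $\gamma_{A,S}(n)\le\exp\big(n\,e^{-\mathsf c(\log n)^{1/3}}\big)$ for all large $n$.

There are also necessary conditions, which tell us where to look.

**Proposition 3.** Let $A$ be finite with $1\in A$ and $\gamma_{A,S}$ not exponential. Then $G$ is amenable and $G=SS^{-1}$. If moreover $\gamma_{A,G}$ is exponential, then some element of $A$ has infinite order.

## 2. Consequences of non-exponential growth of $S$

The last sentence of Proposition 3 is the contrapositive of the easy case. For the rest we recall two textbook notions.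

A function $\gamma\ge1$ is submultiplicative if $\gamma(m+n)\le\gamma(m)\gamma(n)$. Then $\lim_n\gamma(n)^{1/n}$ exists and equals $\lambda=\inf_n\gamma(n)^{1/n}$. The function $\gamma=\gamma_{A,S}$ is submultiplicative because $A^{m+n}=A^mA^n$. If $\lambda>1$, then $\gamma(n)\ge\lambda^n$ for all $n\geq 1$, which is exponential growth; if $\lambda=1$, growth is not exponential. Therefore
$$\gamma_{A,S}\text{ is not exponential}\iff\log\gamma_{A,S}(n)=o(n).\tag{1}$$

A group generated by a finite set $A$ is amenable if for every $\epsilon>0$ there is a finite nonempty $E\subset G$ (a Følner set) with $|xE\,\triangle\,E|\le\epsilon|E|$ for all $x\in A$. It is enough to test generators, since $|x^{-1}E\,\triangle\,E|=|E\,\triangle\,xE|$ and a product of generators is handled by the triangle inequality. For $\mathbb Z$ and $A=\{0,1\}$, the interval $E=\{0,\dots,m-1\}$ has $|(1+E)\,\triangle\,E|=2$.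

*Proof of Proposition 3.* Assume $\gamma=\gamma_{A,S}$ is not exponential.

**Step 1: $G$ is amenable.** We show that some sets $A^n$ are Følner sets. The ratios $|A^{n+1}|/|A^n|$ are at least $1$. If they were at least $1+\delta$ for some $\delta>0$ and all large $n$, then $\gamma$ would be exponential. So their lower limit is $1$. Put $E=A^n$. Since $1\in A$, $E\subset AE=A^{n+1}$. For $x\in A$ also $xE\subset AE$, and $|xE|=|E|$. Hence
$$|xE\,\triangle\,E|\le|AE\setminus E|+|AE\setminus xE|=2\big(|A^{n+1}|-|A^n|\big),$$
and choosing $n$ with $|A^{n+1}|/|A^n|$ close to $1$ makes this at most $\epsilon|E|$.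

**Step 2: $xS\cap yS\ne\emptyset$ for all $x,y\in S$.** We show that otherwise $x,y$ freely generate a free semigroup. Suppose $xS\cap yS=\emptyset$. Take two distinct words in $x,y$ with equal values and cancel their common prefix. If both remaining words are nonempty, they start with different letters and have equal values, and this common value lies in $xS\cap yS$ (recall $1\in S$), a contradiction. If one is empty, then the other is a nonempty word $w$ with value $1$. If its first letter is $x$, then $y=wy\in xS\cap yS$; if it is $y$, then $x=wx\in yS\cap xS$. Both are contradictions. So distinct words have distinct values. With $r$ such that $x,y\in A^r$, we get $|A^{rl}|\ge2^l$ for all $l$, so $\gamma$ is exponential, contrary to assumption.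

**Step 3: $G=SS^{-1}$.** Given $x,y\in S$, Step 2 gives $s,t\in S$ with $xs=yt$, so $x^{-1}y=st^{-1}$. Hence $S^{-1}S\subset SS^{-1}$. For $s_1t_1^{-1}$ and $s_2t_2^{-1}$ in $SS^{-1}$ write $t_1^{-1}s_2=s_3t_3^{-1}$; then $s_1t_1^{-1}s_2t_2^{-1}=s_1s_3(t_2t_3)^{-1}\in SS^{-1}$. So $SS^{-1}$ is closed under multiplication; it is closed under inversion and contains $A$. Thus $G=SS^{-1}$.

**Step 4: an element of infinite order.** If $\gamma_{A,G}$ is exponential and $\gamma_{A,S}$ is not, the easy case shows that not every element of $A$ has finite order. $\square$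

So we look for an amenable group of exponential growth in which every element is $uv^{-1}$ with $u,v$ positive. Lamplighter groups are a natural place to start.

## 3. Lamplighters on an orbit

Put $F=\mathbb Z/2$. Products of permutations act as compositions from the left: $gh$ means first $h$, then $g$. Picture a lamp, with state in $F$, at each point of a set $\Omega$.

**Lemma 4.** Let $\Omega$ be a set, $o\in\Omega$, $Y=\Omega\times F$. Let $f$ be the permutation of $Y$ that adds $1$ to the $F$-coordinate exactly on the fiber over $o$. Let $t$ be a permutation of $Y$ of the form $t(\xi,e)=(\tau\xi,\,e+\chi(\xi))$ with $\tau$ a permutation of $\Omega$ and $\chi:\Omega\to F$. If $o,\tau o,\dots,\tau^{l-1}o$ are distinct, then the $2^l$ elements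
$$f^{\varepsilon_0}t\,f^{\varepsilon_1}t\cdots f^{\varepsilon_{l-1}}t,\qquad\varepsilon\in\{0,1\}^l,$$
are distinct.

*Proof.* The element equals $\big(\prod_{j=0}^{l-1}(t^jft^{-j})^{\varepsilon_j}\big)t^l$: in the expanded product, each $t^{-j}$ meets $t^{j+1}$ and leaves one $t$. The permutation $t^{-j}$ carries the fiber over $\xi$ to the fiber over $\tau^{-j}\xi$ by a translation of $F$, and $t^j$ carries it back by the inverse translation. Hence $t^jft^{-j}$ adds $1$ exactly on the fiber over $\tau^jo$. Since these points are distinct, the product determines every $\varepsilon_j$. $\square$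

**The lamplighter over a group acting on itself.** Let $\Gamma=\langle g_1,\dots,g_r\rangle$ act on $\Omega=\Gamma$ by left multiplication and trivially on $F$, let $o=1$, and let $A=\{1,f,g_1,\dots,g_r\}$. If some $g_i$ has infinite order, then $1,g_i,g_i^2,\dots$ are distinct, and Lemma 4 with $t=g_i$ puts $2^l$ elements into $A^{2l}$: the *semigroup* is already exponential. If every $g_i$ has finite order, then so does every element of $A$, and the easy case applies. So a lamplighter of this kind never separates $S$ from $G$.

This tells us exactly what must be different. Suppose $A$ consists of $1$, $f$ and permutations of $Y$ of the form in Lemma 4. If a positive word $t\in A^r$ moves $o$ along an infinite orbit, then $\gamma_{A,S}((r+1)l)\ge2^l$ for all $l$, and $S$ is exponential. So we want a non-regular action in which $A$ contains elements of infinite order, *every* positive word moves $o$ along a finite orbit only, and *some* element of $G$ moves $o$ along an infinite orbit.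

## 4. Permutations directed along the ray of zeros

We need elements of infinite order whose action on the orbit of $o$ is easy to control. We take permutations of a rooted tree, of the spinal (Grigorchuk) type, and leave some choices open for the moment.

Let $B$ be an abelian group, $q_0=2,q_1,q_2,\dots$ primes, $X_i=\mathbb Z/q_i$, and let $\varphi_i:B\to\mathbb Z/q_i$ $(i\ge1)$ be homomorphisms. Put
$$D_k=q_0q_1\cdots q_{k-1},\qquad\Omega_i=\prod_{l\ge i}X_l,\qquad o_i=(0,0,\dots)\in\Omega_i,\qquad Y_i=\Omega_i\times F,\qquad C=B\times F .$$
A *vertex of level $k$* is a prefix $(x_0,\dots,x_{k-1})$; there are $D_k$ of them. Note $D_{k+1}\ge2D_k$, so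
$$\sum_{j\le k}D_j\le2D_k,\tag{2}$$
and the same bound holds for a sum over any set of distinct indices $\le k$. We also write $\varphi_i(d,e)=\varphi_i(d)$ for $(d,e)\in C$. We say that level $i$ *kills* $d$ (or $(d,e)$) if $\varphi_i(d)=0$.

**Definition (the permutations).**

* $H_i=\mathbb Z/q_i$ acts on $\Omega_i$, and on $Y_i$ through $\Omega_i$: $h$ adds $h$ to the coordinate $x_i$. We write $h$ also for this permutation, and $a_i$ for the action of $1\in H_i$.
* For $d\in B$, $\beta_i(d)$ acts on $\xi\in\Omega_i$ as follows. If the first nonzero coordinate of $\xi$ exists, has index $l-1$ and equals $1$, then $x_l$ is replaced by $x_l+\varphi_l(d)$. Otherwise $\xi$ is fixed.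
* For $(d,e)\in C$, $\kappa_i(d,e)$ acts on $Y_i$ by $\beta_i(d)$ on the $\Omega_i$-coordinate, and adds $e$ to the $F$-coordinate exactly on the fiber over $o_i$.

The map $\beta_i(d)$ does not change the first nonzero coordinate, only the one after it, so $\beta_i(d)\beta_i(d')=\beta_i(d+d')$: $\beta_i$ is a homomorphism. Also $\beta_i(d)o_i=o_i$, hence $\kappa_i:C\to\mathrm{Sym}(Y_i)$ is a homomorphism too.

Identify $Y_i=X_i\times Y_{i+1}$. If $x_i=0$, the first nonzero coordinate is sought further on; if $x_i=1$, then $l=i+1$; if $x_i\ne0,1$, nothing happens. So $\kappa_i(d,e)$ preserves every block $\{x\}\times Y_{i+1}$ and acts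
$$\begin{aligned}&\text{as }\kappa_{i+1}(d,e)\text{ on }\{0\}\times Y_{i+1},\qquad\text{as }\varphi_{i+1}(d)\in H_{i+1}\text{ on }\{1\}\times Y_{i+1},\\&\text{trivially on the other blocks.}\end{aligned}\tag{3}$$
In the same way, $\beta_i(d)$ acts on $\Omega_i=X_i\times\Omega_{i+1}$ with $\beta_{i+1}(d)$ in place of $\kappa_{i+1}(d,e)$. All these maps act on prefixes, since which coordinate is changed, and by how much, depends only on earlier coordinates.

The next lemma says that $a_0\beta_0(d)$ counts like an adding machine until the first level that kills $d$.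

**Lemma 5.** Let $d\in B$, $\tau_0=a_0\beta_0(d)$, and $\tau_i=\varphi_i(d)\beta_i(d)$ for $i\ge1$, where $\varphi_i(d)\in H_i$ acts on $\Omega_i$.

1. If $i=0$, or if $\varphi_i(d)\ne0$, then $\tau_i$ permutes the blocks $\{x\}\times\Omega_{i+1}$ in a single cycle, and $\tau_i^{q_i}(0,y)=(0,\tau_{i+1}y)$.
2. If $l\geq 0$ and $\varphi_1(d),\dots,\varphi_l(d)$ are all nonzero, then $\tau_0$ permutes the prefixes in $X_0\times\cdots\times X_l$ in a single cycle, of length $D_{l+1}$.
3. If moreover $\varphi_{l+1}(d)=0$, then the $\tau_0$-orbit of $o_0$ has exactly $D_{l+1}$ points.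

*Proof.* (1) Let $h=1$ if $i=0$ and $h=\varphi_i(d)$ otherwise, so $h\ne0$. By the version of (3) for $\beta_i$, $\tau_i(x,y)=(x+h,y')$ with
$$y'=\beta_{i+1}(d)y\ \text{ if }x=0,\qquad y'=\varphi_{i+1}(d)y\ \text{ if }x=1,\qquad y'=y\ \text{ otherwise}.$$
Since $q_i$ is prime, the $q_i$ values $0,h,2h,\dots$ run through all of $X_i$. Starting from $x=0$, the first step applies $\beta_{i+1}(d)$, the step made at $x=1$ applies $\varphi_{i+1}(d)$, and the other steps apply nothing. So $\tau_i^{q_i}(0,y)=(0,\varphi_{i+1}(d)\beta_{i+1}(d)y)=(0,\tau_{i+1}y)$; this includes the case $q_i=2$.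

(2) We show by downward induction on $i=l,l-1,\dots,0$ that $\tau_i$ is a single cycle on $X_i\times\cdots\times X_l$. For $i=l$ it acts as $x\mapsto x+h$ with $h\ne0$. For $i<l$, part (1) says that $\tau_i$ permutes the blocks cyclically and that its return map to the block $x_i=0$ is $\tau_{i+1}$, a single cycle on $X_{i+1}\times\cdots\times X_l$ by induction. Every orbit meets the block $x_i=0$, and all points of that block lie in one orbit.

(3) Iterating (1), $\tau_0^{q_0}(0,y)=(0,\tau_1y)$, then $\tau_0^{q_0q_1}(0,0,y)=(0,0,\tau_2y)$, and so on, until $\tau_0^{D_{l+1}}$ acts on the points with $x_0=\dots=x_l=0$ as $\tau_{l+1}=\beta_{l+1}(d)$, which fixes $o_{l+1}$. So $\tau_0^{D_{l+1}}o_0=o_0$. By (2), smaller positive powers move the prefix. $\square$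

In particular, *if no level kills $d$, the orbit of $o_0$ under $a_0\beta_0(d)$ is infinite; if some level does, the orbit is finite.*

**Why $B=\mathbb Z$ is not enough.** The sensible first choice is $B=\mathbb Z$ with $A=\{1,a,b,f\}$, $a=a_0$, $b=\kappa_0(1,0)$, $f=\kappa_0(0,1)$. We want an element $d\in\mathbb Z$ that is never killed, so that $t=a\kappa_0(d,0)$ has an infinite orbit and Lemma 4 makes $G$ exponential. But $\varphi_i(-d)=-\varphi_i(d)$, so $|d|$ is never killed either. The word $ab^{|d|}$ is positive, and by Lemmas 4 and 5 it makes $S$ exponential. If instead every $d$ is killed at some level, Lemma 5 yields only finite orbits, and this route to exponential growth of $G$ is closed. The obstruction is that every element of $\mathbb Z$ is positive up to sign.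

In $\mathbb Z^2$ it disappears. Let $b$ and $c$ correspond to $(1,0)$ and $(1,1)$. The positive elements are the $(s,m)$ with $0\le m\le s$, and $cb^{-1}$ corresponds to $(0,1)$, which is neither positive nor the negative of a positive element. We now choose the $\varphi_i$ so that every nonzero positive element is killed again and again, while $(0,1)$ is never killed.

## 5. The directed part $\mathbb Z^2$ and the schedule of killings

Let $B=\mathbb Z^2$, let $p_1<p_2<\cdots$ be the primes, $\Pi_j=p_1\cdots p_j$ and $L_j=\Pi_j-1$; so $L_1=1$ and $L_j\ge p_j-1$. Fix integers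
$$c_j\ge c_j^0:=\lceil\log(4p_j)/\log(3/2)\rceil,\qquad\text{so that}\quad(2/3)^{c_j}\le\frac1{4p_j}.\tag{4}$$

**Definition (schedule).** A *$j$-cycle* is a finite list of all pairs $(p,r)$ with $p\le p_j$ prime and $r\in\mathbb Z/p$. The sequence $(q_i,r_i)_{i\ge1}$ is the concatenation of stages $1,2,\dots$, where stage $j$ consists of $c_j$ consecutive $j$-cycles. Stage $j$ occupies the indices $k_{j-1}+1,\dots,k_j$, with $k_0=0$. Put $q_0=2$ and
$$\varphi_i(s,m)=m+r_is\in\mathbb Z/q_i .$$

With these data take the permutations of Section 4, and let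
$$a=a_0,\quad b=\kappa_0((1,0),0),\quad c=\kappa_0((1,1),0),\quad f=\kappa_0((0,0),1),\quad A=\{1,a,b,c,f\},\quad G=\langle A\rangle\le\mathrm{Sym}(Y_0).$$
Thus $G$ is a lamplighter on an orbit of a spinal group with directed part $\mathbb Z^2=\langle b,c\rangle$. Note that $f$ is the element $f$ of Lemma 4 for $\Omega=\Omega_0$, $o=o_0$.

**The beginning by hand.** A $1$-cycle lists $(2,0),(2,1)$; take them in this order, so that $\varphi_1(s,m)=m$ and $\varphi_2(s,m)=m+s$ modulo $2$. Level 1 kills $b$; level 2 kills $c$ but level 1 does not. Here are the prefixes $x_0x_1x_2$ of the orbits of $o_0$.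

* Under $ab$: $000\to100\to000$. The orbit has $D_1=2$ points.
* Under $ac$: $000\to100\to010\to110\to000$. For instance at $100$, $\beta_0(1,1)$ adds $\varphi_1(1,1)=1$ to $x_1$, giving $110$, and then $a$ gives $010$; at $010$ it adds $\varphi_2(1,1)=0$ to $x_2$. The orbit has $D_2=4$ points.
* Under $acb^{-1}$, where all $\varphi_i(0,1)=1$: $000\to100\to010\to111\to001\to101\to011\to110\to000$. All $8$ prefixes occur.

**Lemma 6.** Let $z=((s,m),e)$ with $0\le m\le s\le L_j$. Then in every $j$-cycle of the schedule there is a level that kills $z$. The element $(0,1)\in B$ is killed by no level.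

*Proof.* If $s=0$, then $m=0$ and every level kills $z$. If $s\ge1$, then $s\le L_j<\Pi_j$, so some prime $p\le p_j$ does not divide $s$ (otherwise $\Pi_j\mid s$). At the level of the cycle with pair $(p,r)$, $r\equiv-ms^{-1}\pmod p$, the value is $m+rs=0$. Finally $\varphi_i(0,1)=1$ for all $i$. $\square$

**The group $G$ has exponential growth.** Take $d=(0,1)$; then $\kappa_0(d,0)=cb^{-1}$, since $(1,1)-(1,0)=(0,1)$. By Lemmas 5 and 6 the orbit of $o_0$ under $a_0\beta_0(d)$ is infinite. Lemma 4 with $t=acb^{-1}$ gives $2^l$ elements in $A^{\pm4l}$ for every $l$. Since $\gamma_{A,G}$ is nondecreasing,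
$$\gamma_{A,G}(n)\ge2^{\lfloor n/4\rfloor}\ \text{ for all }n,\qquad\text{and so}\quad\gamma_{A,G}(n)\ge(2^{1/8})^n\ \text{ for }n\ge4.\tag{5}$$

**A lower bound for $S$.** Some positive elements are killed late. Take $d_j=(\Pi_j,1)$. Then $\kappa_0(d_j,0)=b^{\Pi_j-1}c\in A^{\Pi_j}$. For $1\le i\le k_j$ the prime $q_i$ divides $\Pi_j$, so $\varphi_i(d_j)=1+r_i\Pi_j=1\ne0$. By Lemma 5(2) with $l=k_j$, the first $D_{k_j+1}$ points of the orbit of $o_0$ under $a_0\beta_0(d_j)$ are distinct. Apply Lemma 4 with $t=ab^{\Pi_j-1}c$, noting $f^{\varepsilon}t\in A^{\Pi_j+2}$: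
$$\gamma_{A,S}(n)\ge2^{\lfloor n/(\Pi_j+2)\rfloor}\qquad\text{for }n\le(\Pi_j+2)D_{k_j+1}.\tag{6}$$

Lemma 5(3) shows that the particular words $ab^{s-m}c^m$ have finite orbits. But finite orbits do not bound $|A^n|$; we need an estimate for all positive words at once.

## 6. Positive words and their sections

We follow a positive word down the tree and count its letters. Let
$$C_+=\{((s,m),e):0\le m\le s,\ e\in F\}\subset C .$$
This is a submonoid containing the elements that define $b$, $c$, $f$. Its norm $|((s,m),e)|=s$ is additive.

**Definition (words, reduction).** A *word of level $i$* is a finite sequence of letters from $(H_i\setminus0)\sqcup(C_+\setminus0)$. Its *value* $[u]$ is the corresponding product in $\mathrm{Sym}(Y_i)$, with $C_+$ acting via $\kappa_i$. *Reducing* a word means repeatedly replacing two adjacent letters of the same type by their product, and deleting the product if it is trivial; to have a definite procedure, always treat the leftmost such pair. Let $N(u)$ be the number of $C$-letters (letters from $C_+$) of $u$ and $\sigma(u)$ the sum of their norms.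

Reduction does not change the value, and a reduced word alternates between $H_i$-letters and $C$-letters. Norms add, and a deleted $C$-letter is $0$ and has norm $0$; so reduction preserves $\sigma$, and it increases neither $N$ nor the number of $H$-letters.

**Definition (sections).** Let $u=u_1\cdots u_l$ be a word of level $i$ and $x\in X_i$. Put $x^{(l)}=x$, and $x^{(j-1)}=x^{(j)}+u_j$ if $u_j\in H_i$, $x^{(j-1)}=x^{(j)}$ if $u_j\in C_+$. The section $u|x$ is the word of level $i+1$ obtained by reading $j=1,\dots,l$ and writing, for each $C$-letter $u_j$: the letter $u_j\in C_+$ if $x^{(j)}=0$; the letter $\varphi_{i+1}(u_j)\in H_{i+1}$, if nonzero, if $x^{(j)}=1$; and nothing otherwise. Letters from $H_i$ contribute nothing. Then reduce.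

Letters act from right to left, and $x^{(j)}$ is the block in which the point sits when $u_j$ is applied. So (3) gives
$$[u](x,y)=(x^{(0)},[u|x]\,y).\tag{7}$$

**Example.** Let level 1 have the pair $(2,0)$, so $\varphi_1(b)=0$ and $\varphi_1(c)=1$, writing $b,c,f$ also for their elements of $C_+$. For $u=a\,c\,a\,b$ and $x=0$: $b$ is read in block $0$ and contributes $b$; then $a$ moves to block $1$, where $c$ contributes $1\in H_1$. So $u|0$ is the word $a_1b$. For $x=1$, $b$ is read in block $1$ and contributes nothing because it is killed, and $c$ is read in block $0$; so $u|1=c$. For $u=b\,a\,f\,a\,b$: at $x=0$ both letters $b$ are read in block $0$, and between them $f$ is read in block $1$, where it is killed. So $u|0=b\,b$, which reduces to the single letter $((2,0),0)$, and $u|1=f$. The number of $C$-letters drops from $3$ to $2$: killing $f$ let its neighbors merge.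

**The basic inequalities.** For each fixed $j$ the map $x\mapsto x^{(j)}$ is a bijection of $X_i$. So each $C$-letter of $u$ contributes a $C$-letter at exactly one $x$ and an element of $H_{i+1}$, possibly trivial, at exactly one $x$. Consequently
$$\sum_x\sigma(u|x)=\sigma(u),\qquad\sum_xN(u|x)\le N(u),\tag{8}$$
$$\sum_xN(u|x)\le q_i+\#\{C\text{-letters }u_j:\varphi_{i+1}(u_j)\ne0\}.\tag{9}$$
For (9): in an alternating word the number of $C$-letters is at most $1$ plus the number of $H$-letters. Sum over the $q_i$ values of $x$. Before reduction the $H$-letters in all $u|x$ together correspond to the $C$-letters of $u$ that level $i+1$ does not kill, and reduction does not increase their number.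

From now on let $u$ be a word in $A\setminus1$ of length at most $n$, viewed as a word of level $0$ (recall $a\in H_0=\mathbb Z/2$) and reduced. Then $N(u)\le n$ and $\sigma(u)\le n$. For a vertex $v=(x_0,\dots,x_{k-1})$ put $u|v=(\cdots(u|x_0)|x_1\cdots)|x_{k-1}$, and let
$$N_k=\sum_vN(u|v)\qquad(v\text{ ranging over the }D_k\text{ vertices of level }k).$$
The *$C$-letters at level $k$* are all $C$-letters of all words $u|v$. By (8) their norms sum to $\sigma(u)\le n$, and $N_{k+1}\le N_k\le n$.

## 7. Contraction: a letter is merged or killed

If at some level many letters are killed, (9) shows that $N_k$ drops. But a given letter $z$ is killed only at certain levels, and it may not survive until then, since it may be absorbed in a merger. The point is that mergers also reduce $N_k$, and each of the two losses can be charged to the drop of $N_k$.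

**Intact and lost letters.** Each $C$-letter at level $k+1$ is the product of a nonempty set of $C$-letters of level $k$, its *contributors*: those whose contributed letters were merged into it. Distinct letters have disjoint contributor sets. When a product becomes trivial and is deleted during reduction, all letters merged into it contribute to nothing. Call a level-$k$ letter *intact* if it is the only contributor of some level-$(k+1)$ letter, which is then the same element of $C_+$; otherwise call it *lost*. Let $\ell_k$ be the number of lost letters at level $k$. Then $N_k-N_{k+1}$ is the sum of $(\text{size}-1)$ over the contributor sets of size at least $2$, plus the number of letters contributing to nothing. The lost letters are those in contributor sets of size at least $2$ and those contributing to nothing. Since $\text{size}\le2(\text{size}-1)$ when $\text{size}\ge2$,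
$$\ell_k\le2(N_k-N_{k+1}).\tag{10}$$

**Killed letters.** For $j\ge1$ let $K_{j-1}$ be the number of $C$-letters at level $j-1$ killed by level $j$. Sum (9) over the $D_{j-1}$ vertices of level $j-1$, using $D_{j-1}q_{j-1}=D_j$: we get $N_j\le D_j+N_{j-1}-K_{j-1}$, that is,
$$K_{j-1}\le N_{j-1}-N_j+D_j.\tag{11}$$

**Lemma 7.** Let $k<k'$ and $L\ge1$ be such that every $z\in C_+\setminus0$ with $|z|\le L$ is killed by some level $j\in\{k+1,\dots,k'\}$. Then
$$N_{k'}\le\frac23N_k+\frac n{3L}+D_{k'} .$$

*Proof.* The norms at level $k$ sum to at most $n$, so at most $n/L$ letters there have norm $>L$. Call the others, at least $N_k-n/L$ in number, short. For a short letter $z$ choose $j=j(z)$ as in the hypothesis, and follow $z$ down the levels as long as it is intact. Either it is lost at some transition $i\to i+1$ with $k\le i<j-1$, or it is still present, as the same element of $C_+$, at level $j-1$; there it is counted in $K_{j-1}$. In the first case it is counted in $\ell_i$. An intact letter is the only contributor of its successor, so distinct letters at level $k$ give distinct counted objects. With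 (10), (11) and (2),
$$N_k-\frac nL\le\sum_{i=k}^{k'-1}\ell_i+\sum_{j=k+1}^{k'}K_{j-1}\le2(N_k-N_{k'})+(N_k-N_{k'})+2D_{k'} .$$
Rearranging, $3N_{k'}\le2N_k+n/L+2D_{k'}$, which is slightly stronger than the claim. $\square$

**Lemma 8.** For all $j\ge1$: $\displaystyle N_{k_j}\le\frac{2n}{L_j}+2D_{k_j}$.

*Proof.* **Step 1: one stage.** We iterate Lemma 7 over the cycles of a stage. By Lemma 6 its hypothesis holds for each $j$-cycle, occupying levels $k+1,\dots,k'$, with $L=L_j$. Applying it to the $c_j$ cycles of stage $j$ in turn, and using $\frac n{3L_j}\sum_{i\ge0}(2/3)^i=\frac n{L_j}$,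
$$N_{k_j}\le(2/3)^{c_j}N_{k_{j-1}}+\frac n{L_j}+\sum D_{k'},\tag{12}$$
summed over the cycle ends $k'$ of stage $j$ (their coefficients are powers of $2/3$, bounded by $1$).

**Step 2: all stages.** We show by induction that $N_{k_j}\le2n/L_j+\sum D_{k'}$, summed over all cycle ends $k'\le k_j$. For $j=1$, $L_1=1$ and $N_{k_1}\le N_0\le n$. Let $j\ge2$. Since $\Pi_{j-1}\ge2$, we have $\Pi_{j-1}\le2(\Pi_{j-1}-1)$, so $L_j<p_j\Pi_{j-1}\le2p_jL_{j-1}$ and $2n/L_{j-1}\le4p_jn/L_j$. With (4), (12) and the induction hypothesis,
$$N_{k_j}\le\frac1{4p_j}\cdot\frac{4p_jn}{L_j}+\sum_{k'\le k_{j-1}}D_{k'}+\frac n{L_j}+\sum_{k_{j-1}<k'\le k_j}D_{k'}=\frac{2n}{L_j}+\sum_{k'\le k_j}D_{k'} .$$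

**Step 3: the remaining sum.** The cycle ends are distinct indices, so by (2) the last sum is at most $2D_{k_j}$. $\square$

## 8. Counting elements of $A^n$, and the proof of Theorem 1

A word with few $C$-letters at level $k$ is described by little data.

**Lemma 9.** If $M\ge1$ is an integer and $N_k\le M$ for all $u$ as in Section 6, then
$$\log|A^n|\le D_k\log D_k+(D_k+1)\log(M+1)+(M+D_k)\log q_k+M\log2+2M\log\frac{e(n+2M)}{2M}.$$

*Proof.* Every element of $A^n$ is $[u]$ for some $u$ as in Section 6. By (7), applied $k$ times, $[u]$ is determined by its action on the vertices of level $k$, for which there are at most $D_k!\le D_k^{D_k}$ possibilities, and by the reduced words $u|v$. A reduced word with $N_v$ $C$-letters has the form $h_0z_1h_1\cdots z_{N_v}h_{N_v}$ with $h_l\in H_k$ (possibly trivial at the ends) and $z_l\in C_+$. Fix $N=\sum_vN_v\le M$.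

* There are at most $(N+1)^{D_k}$ choices of $(N_v)_v$.
* There are $\sum_v(N_v+1)=N+D_k$ elements $h$, so at most $q_k^{N+D_k}$ choices.
* Writing $s=m+m'$ with $m,m'\ge0$, the $N$ elements $((s,m),e)$ of $C_+$ are given by $N$ bits and $2N$ nonnegative integers with sum $\sigma(u)\le n$, so there are at most $2^N\binom{n+2N}{2N}$ choices.

All bounds increase with $N$, so we may replace $N$ by $M$ and multiply by $M+1$ for the choice of $N$. With $\binom{n+2M}{2M}\le\big(\frac{e(n+2M)}{2M}\big)^{2M}$, taking logarithms gives the claim. $\square$

*Proof of Theorem 1.* By (5), $\gamma_{A,G}$ is exponential.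

**Step 1: $\log\gamma_{A,S}(n)=o(n)$.** We use Lemma 8 at a fixed stage and let $n\to\infty$. Fix $j\ge2$, put $k=k_j$, $\epsilon_j=2/L_j$ and $M=\lfloor\epsilon_jn+2D_k\rfloor\ge1$. By Lemma 8, $N_k\le M$ for all $u$, so Lemma 9 applies. Divide by $n$ and let $n\to\infty$ with $j$ fixed. Then $D_k$ is constant, so the first two terms vanish in the limit, and $M/n\to\epsilon_j$. Since $q_{k_j}\le p_j$,
$$\limsup_{n\to\infty}\frac1n\log\gamma_{A,S}(n)\le\epsilon_j\log(2p_j)+2\epsilon_j\log\frac{e(1+2\epsilon_j)}{2\epsilon_j}.$$
Now let $j\to\infty$. Since $L_j\ge p_j-1$, $\epsilon_j\le2/(p_j-1)\to0$; so $\epsilon_j\log(2p_j)\to0$, and the last term tends to $0$ because $x\log(1/x)\to0$ as $x\to0$. The left side does not depend on $j$, so it is $0$. By (1), $\gamma_{A,S}$ is not exponential.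

**Step 2: $\gamma_{A,S}$ is not polynomial.** If it were, then by Grigorchuk's theorem, quoted in Section 1, $\gamma_{A,G}$ would be polynomial, contradicting (5). Hence $\gamma_{A,S}$ has intermediate growth. $\square$

**Remark.** Step 2 also follows from (6). The first $k_j$ levels contain a $j$-cycle, so $D_{k_j+1}\ge2\Pi_j\ge\Pi_j+2$. For $n_j=(\Pi_j+2)D_{k_j+1}\le D_{k_j+1}^2$, (6) gives $\gamma_{A,S}(n_j)\ge2^{D_{k_j+1}}\ge2^{\sqrt{n_j}}$. As $n_j\to\infty$, this rules out polynomial growth.

## 9. Long stages: semigroup growth close to exponential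

So far the $c_j\ge c_j^0$ were arbitrary, so (5) and $\log\gamma_{A,S}(n)=o(n)$ hold for every choice. This is the general claim of Theorem 2.

*Proof of Theorem 2, part 1.* Inequality (6) has rate $1/(\Pi_j+2)$ up to a length controlled by $D_{k_j+1}$. Making stage $j$ long keeps this rate for as long as we like.

**Step 1: choice of the stages.** Let $\rho(n)/n\to0$. For each $j$ pick $M_j$ with $\rho(n)\le\lfloor n/(\Pi_j+2)\rfloor$ for all $n\ge M_j$. This is possible, since $\lfloor n/(\Pi_j+2)\rfloor\ge n/(2(\Pi_j+2))$ for $n\ge\Pi_j+2$, and $\rho(n)$ is eventually below this. Choose successively each $c_j\ge c_j^0$ so large that $D_{k_j+1}\ge M_{j+1}$. There is no circularity, because $\Pi_j$ and $M_j$ do not depend on the $c_j$.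

**Step 2: verification.** Let $n\ge M_1$, and let $j$ be minimal with $n\le(\Pi_j+2)D_{k_j+1}$. If $j\ge2$, minimality gives $n>(\Pi_{j-1}+2)D_{k_{j-1}+1}\ge D_{k_{j-1}+1}\ge M_j$; if $j=1$, then $n\ge M_1$. In both cases (6) gives $\gamma_{A,S}(n)\ge2^{\lfloor n/(\Pi_j+2)\rfloor}\ge2^{\rho(n)}$.

By (1), a non-exponential $\gamma_{A,S}$ always has $\log\gamma_{A,S}(n)=o(n)$, so no larger lower bound is possible. $\square$

## 10. Short stages: the upper bound with $e^{-\mathsf c(\log n)^{1/3}}$

*Proof of Theorem 2, part 2.* Take $c_j=c_j^0$ for all $j$. We make the argument of Theorem 1 quantitative, choosing $j$ depending on $n$.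

**Step 1: the size of $D_{k_j}$.** For $p\ge2$ we have $\log(4p)\le3\log p$ and $1\le1.5\log p$, and $3/\log(3/2)<7.5$; hence $c_j\le10\log p_j$. Let $\theta(x)=\sum_{p\le x}\log p$. By Chebyshev there is $c_1\in(0,2)$ with $c_1x\le\theta(x)\le2x$ for $x\ge2$. In a $j$-cycle each prime $p\le p_j$ occurs $p$ times, so the product of its $q_i$ is $\exp\big(\sum_{p\le p_j}p\log p\big)\le e^{p_j\theta(p_j)}\le e^{2p_j^2}$. Therefore
$$\log D_{k_j}\le\log2+\sum_{i\le j}10\log p_i\cdot2p_i^2\le\log2+20p_j^2\,\theta(p_j)\le41p_j^3 .$$

**Step 2: choice of $j$.** Given large $n$, let $j\ge2$ be maximal with $e^{50p_j^3}\le n$, and put $p=p_j$, $L=L_j$, $k=k_j$. By Bertrand's postulate $p_{j+1}\le2p$, so $n<e^{50(2p)^3}=e^{400p^3}$, that is,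
$$p\ge(\log n/400)^{1/3};\tag{13}$$
in particular $p\to\infty$ as $n\to\infty$. Since $\Pi_j=e^{\theta(p)}$ and $L=\Pi_j-1\ge\Pi_j/2$,
$$\tfrac12e^{c_1p}\le L\le e^{2p}.$$
Also $D_k\le e^{41p^3}\le ne^{-9p^3}\le n/L$.

**Step 3: the bound.** Let $M=\lfloor2n/L+2D_k\rfloor$. Then $n/L\le M\le4n/L$; the lower bound holds since $2D_k\ge1$. By Lemma 8, $N_k\le M$ for all $u$, so Lemma 9 applies. We bound its terms. Since $\log(M+1)\le\log(5n)\le401p^3$ and $D_k+1\le2D_k$, the first two terms are together at most
$$(41+802)\,p^3D_k\le900\,p^3\,n\,e^{-9p^3}.$$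
Since $q_k\le p$, the third term is at most $(5n/L)\log p\le5pn/L$, and the fourth is at most $3n/L\le2pn/L$. Since $n/M\le L$, and $L\ge2$,
$$\log\frac{e(n+2M)}{2M}=1+\log\Big(1+\frac n{2M}\Big)\le1+\log\Big(1+\frac L2\Big)\le1+\log L\le1+2p\le3p,$$
so the fifth term is at most $2\cdot\frac{4n}L\cdot3p=24pn/L$. Using $n/L\le2ne^{-c_1p}$,
$$\log\gamma_{A,S}(n)\le900\,p^3\,n\,e^{-9p^3}+31p\,\frac nL\le\big(900\,p^3e^{-9p^3}+62\,p\,e^{-c_1p}\big)n\le n\,e^{-c_1p/2}$$
for all large $n$, since $p\to\infty$. By (13) this is at most $n\,e^{-\mathsf c(\log n)^{1/3}}$ with $\mathsf c=c_1/(2\cdot400^{1/3})$. $\square$
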